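\title{Uncountable maximal incomparable families in $\mathcal{P}(\omega)$}

\begin{abstract}
A family of subsets of $\omega$ is incomparable if no member is contained in another. We consider the question whether every uncountable maximal incomparable family has size $\mathfrak{c}=2^{\aleph_0}$, and show that this is independent of ZFC and of ZFC${}+\neg$CH. In ZFC, every such family has size at least the dominating number $\mathfrak{d}$, so the answer is positive whenever $\mathfrak{d}=\mathfrak{c}$. On the other hand, every model with $\mathfrak{c}\ge\aleph_2$ has a ccc forcing extension with the same continuum in which there is a maximal incomparable family of size $\aleph_1$.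
\end{abstract}

\section{Introduction}\label{sec:intro}

Order $\mathcal{P}(\omega)$ by inclusion. Two subsets of $\omega$ are \emph{comparable} if one of them is contained in the other (so every set is comparable with itself), and \emph{incomparable} otherwise. An \emph{incomparable family} is a family of pairwise incomparable subsets of $\omega$; by convention it never contains the top element $\omega$. An incomparable family is \emph{maximal} if it is not properly contained in another incomparable family, that is, if every $X\subseteq\omega$ with $X\ne\omega$ is comparable with one of its members. A maximal family is nonempty and $\omega$ is comparable with every set, so an incomparable family is maximal exactly when \emph{every} subset of $\omega$ is comparable with one of its members.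

Which cardinals occur as sizes of maximal incomparable families? We identify a natural number $m$ with $\{0,\dots,m-1\}$ and write $\mathfrak{c}=2^{\aleph_0}$.

\begin{example}\label{ex:sizes}
\begin{enumerate}
\item[(a)] Every finite size $n\ge1$ occurs. For $n=1$ take $\{\emptyset\}$. For $n\ge2$ take $\{0\},\dots,\{n-2\}$ together with $\omega\setminus(n-1)$: a set that contains none of the points $0,\dots,n-2$ is contained in $\omega\setminus(n-1)$.
\item[(b)] The size $\aleph_0$ occurs. Take all singletons: a nonempty set contains a singleton, and $\emptyset$ is contained in one.
\item[(c)] The size $\mathfrak{c}$ occurs. The sets $\{2n:n\in Y\}\cup\{2n+1:n\notin Y\}$ for $Y\subseteq\omega$ are pairwise incomparable, because each of them contains exactly one point of every pair $\{2n,2n+1\}$. By Zorn's lemma this family of size $\mathfrak{c}$ extends to a maximal one.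
\end{enumerate}
\end{example}

So only the cardinals strictly between $\aleph_0$ and $\mathfrak{c}$ are in doubt. This is the subject of \cite[Question 5.6]{IFMT}:
\begin{quote}
\emph{Does every uncountable maximal incomparable family in $\mathcal{P}(\omega)$ have size $\mathfrak{c}$?}
\end{quote}
Under CH there is no cardinal in between and the answer is yes. Without CH one might still guess yes. The countable examples above depend on finite or cofinite members, each of which is comparable with a whole open set of subsets of $\omega$. All but countably many members of an uncountable family are infinite and co-infinite, and such a set is comparable only with a nowhere dense set of subsets of $\omega$ (Lemma~\ref{lem:cone}). So an uncountable maximal family has to cover a large space by small sets, and should need many of them. This argument is sound, but the lower bound that we obtain from it is a cardinal characteristic and not $\mathfrak{c}$.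

For $x,g\in\omega^\omega$ we say that $g$ \emph{eventually dominates} $x$ if $x(n)\le g(n)$ for all but finitely many $n$. A family $D\subseteq\omega^\omega$ is \emph{dominating} if every $x\in\omega^\omega$ is eventually dominated by a member of $D$, and $\mathfrak{d}$ is the least size of a dominating family. We have $\aleph_1\le\mathfrak{d}\le\mathfrak{c}$: given $g_0,g_1,\dots$, no $g_k$ eventually dominates $n\mapsto 1+\max_{k\le n}g_k(n)$.

\begin{theorem}\label{thm:lower}
Every uncountable maximal incomparable family $A\subseteq\mathcal{P}(\omega)$ satisfies $|A|\ge\mathfrak{d}$.
\end{theorem}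

\begin{theorem}\label{thm:forcing}
Let $V$ be a model of ZFC in which $\mathfrak{c}=\lambda\ge\aleph_2$. There is a ccc forcing extension of $V$ in which $\mathfrak{c}=\lambda$ and there is a maximal incomparable family in $\mathcal{P}(\omega)$ of size exactly $\aleph_1<\mathfrak{c}$.
\end{theorem}

\begin{corollary}\label{cor:indep}
If $\mathfrak{d}=\mathfrak{c}$, then every uncountable maximal incomparable family in $\mathcal{P}(\omega)$ has size $\mathfrak{c}$; this is the case under CH and under MA${}+\neg$CH. If ZFC is consistent, then the statement ``every uncountable maximal incomparable family in $\mathcal{P}(\omega)$ has size $\mathfrak{c}$'' is independent of ZFC, and also of ZFC${}+\neg$CH.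
\end{corollary}

Theorem~\ref{thm:lower} is proved in Section~\ref{sec:lower}. The family of Theorem~\ref{thm:forcing} is built in $\omega_1$ steps along a finite support iteration, each step adding countably many members. Section~\ref{sec:step} works out the first step by hand and finds the forcing that a general step needs, Section~\ref{sec:marked} carries out the general step, and Section~\ref{sec:iteration} the iteration. Section~\ref{sec:indep} derives the corollary.

Throughout, $[\omega]^{<\omega}$ is the set of finite subsets of $\omega$, and $X\subseteq^*Y$ means that $X\setminus Y$ is finite. Two sets are \emph{almost disjoint} if their intersection is finite.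

\section{The lower bound $\mathfrak{d}$}\label{sec:lower}

We give $\mathcal{P}(\omega)$ the usual topology of $2^\omega$. It is compact and metrizable, and the countably many clopen sets
\[
N(e,m)=\{X\subseteq\omega: X\cap m=e\cap m\}\qquad(e\subseteq\omega,\ m\in\omega)
\]
form a base. A sequence $X_j$ converges to $e$ if and only if for each $m$ we have $X_j\cap m=e\cap m$ for all large $j$. For $e\subseteq\omega$ let
\[
K(e)=\{X\subseteq\omega: X\text{ is comparable with }e\}.
\]
An incomparable family $A$ is maximal exactly when the sets $K(e)$, $e\in A$, cover $\mathcal{P}(\omega)$.

\begin{lemma}\label{lem:cone}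
Each $K(e)$ is closed. If $e$ is infinite and co-infinite, then $K(e)$ is nowhere dense. Consequently a countable family of infinite, co-infinite sets is never a maximal incomparable family.
\end{lemma}

\begin{proof}
If $X\notin K(e)$, pick $p\in e\setminus X$ and $q\in X\setminus e$. Every set in $N(X,\max(p,q)+1)$ omits $p$ and contains $q$, so it is incomparable with $e$. Now let $e$ be infinite and co-infinite, and let $N(a,m)$ be given. Pick $p\in e$ and $q\notin e$ with $p,q\ge m$. The set $(a\cap m)\cup\{q\}$ lies in $N(a,m)$, contains $q$ and omits $p$. So $K(e)$ has empty interior. The last statement is the Baire category theorem: a nonempty compact metrizable space is not a countable union of closed nowhere dense sets.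
\end{proof}

To prove Theorem~\ref{thm:lower} we must improve on this in two ways. The family $A$ may have finite or cofinite members $e$, and for these $K(e)$ can have interior; for instance $K(\{0\})\supseteq N(\{0\},1)$. And to reach $\mathfrak{d}$ we need the sets $K(e)$ to be small in the sense that $\mathfrak{d}$ measures, namely bounded by a function. Both are achieved by working near the members of $A$ itself, where incomparability restricts all the sets $K(f)$, $f\in A$, at once.

\begin{example}\label{ex:onelevel}
Let $A$ be an incomparable family that contains the set $e$ of even numbers. Put $e_j=(e\setminus\{2j\})\cup\{2j+1\}$ and $N_j=N(e_j,2j+2)$. A set in $N_j$ agrees with $e$ below $2j$, omits $2j$ and contains $2j+1$. We claim that for each $f\in A$ the set $K(f)$ meets only finitely many $N_j$. If $f=e$ it meets none of them. If $f\neq e$, pick $p\in e\setminus f$ and $q\in f\setminus e$; as soon as $2j>\max(p,q)$, every set in $N_j$ contains $p$ and omits $q$, so it is incomparable with $f$.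
\end{example}

In the example each $f\in A$ yields a number that bounds the $j$ with $K(f)\cap N_j\neq\emptyset$. If every $e_j$ is again a member of $A$ and a limit of other members, the picture can be repeated inside each $N_j$, and so on. The result is a tree of neighborhoods indexed by $\omega^{<\omega}$, and each $f\in A$ yields a function that bounds the branches it can handle.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
\emph{A subfamily without isolated points.} Let $A'$ be the set of $e\in A$ such that $N(e,m)\cap A$ is uncountable for all $m$. Every point of $A\setminus A'$ lies in one of the countably many basic sets that meet $A$ in a countable set, so $A\setminus A'$ is countable. Since $A$ is uncountable, $A'\ne\emptyset$; and for $e\in A'$ and $m\in\omega$ the set $N(e,m)\cap A'$ is uncountable, so it contains a point other than $e$.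

\emph{The tree of neighborhoods.} We choose $e_s\in A'$ and $m_s\in\omega$ for $s\in\omega^{<\omega}$ by recursion on the length of $s$, and write $N_s=N(e_s,m_s)$. Let $e_\emptyset\in A'$ be arbitrary and $m_\emptyset=0$. Given $e_s$, $m_s$ and $j\in\omega$, put $k=\max(m_s,j)$ and choose $e_{s^\frown j}\in N(e_s,k)\cap A'$ different from $e_s$. Since $A$ is an incomparable family, $e_{s^\frown j}\notin K(e_s)$, and since $K(e_s)$ is closed there is $m_{s^\frown j}\geq k$ with $N_{s^\frown j}\cap K(e_s)=\emptyset$. A set in $N_{s^\frown j}$ agrees with $e_{s^\frown j}$, hence with $e_s$, below $k$. Therefore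
\begin{equation}\label{eq:tree}
N_{s^\frown j}\subseteq N_s\cap N(e_s,j),\qquad N_{s^\frown j}\cap K(e_s)=\emptyset .
\end{equation}
For $x\in\omega^\omega$ the nonempty closed sets $N_{x\upharpoonright n}$ decrease with $n$, so by compactness we can pick $X_x\in\bigcap_nN_{x\upharpoonright n}$.

\emph{Each member handles a bounded set of branches.} Fix $f\in A$. Let $C_f=\{x\in\omega^\omega:X_x\in K(f)\}$, and let $T_f\subseteq\omega^{<\omega}$ be the tree of finite initial segments of members of $C_f$. We claim that every $s\in T_f$ has only finitely many immediate successors in $T_f$. Otherwise there are infinitely many $j$ for which some $x_j\in C_f$ extends $s^\frown j$. Then $X_{x_j}\in N_{s^\frown j}$, so by \eqref{eq:tree} the set $X_{x_j}$ agrees with $e_s$ below $j$, and $X_{x_j}\to e_s$ along these $j$. As $X_{x_j}\in K(f)$ and $K(f)$ is closed, $e_s\in K(f)$. Both $e_s$ and $f$ belong to the incomparable family $A$, so $e_s=f$. But then $X_{x_j}\in N_{s^\frown j}\cap K(e_s)$, contrary to \eqref{eq:tree}.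

By induction on $n$, the tree $T_f$ has only finitely many nodes of length $n$. Let $g_f(n)$ be the maximum of $s(n)$ over the nodes $s\in T_f$ of length $n+1$, and $0$ if there is no such node. Then $x(n)\le g_f(n)$ for all $x\in C_f$ and all $n$.

\emph{Conclusion.} Since $A$ is maximal, every $X_x$ lies in some $K(f)$ with $f\in A$; that is, $\omega^\omega=\bigcup_{f\in A}C_f$. Hence $\{g_f:f\in A\}$ is a dominating family, and $|A|\ge\mathfrak{d}$.
\end{proof}

\begin{remark}
Uncountability was used only to find a nonempty $A'\subseteq A$ without isolated points. So a maximal incomparable family with such a subfamily has size at least $\mathfrak{d}$, and in a countable maximal incomparable family every nonempty subfamily has an isolated point. For the family of singletons, $\{n\}$ is isolated by $N(\{n\},n+1)$.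
\end{remark}

\section{Generic sets that decide the ground model}\label{sec:step}

We turn to Theorem~\ref{thm:forcing}. The plan is to construct an increasing chain of forcing extensions $V[G_\gamma]$, $\gamma\le\omega_1$, and a strictly increasing chain of countable incomparable families $A_\gamma\in V[G_\gamma]$, $\gamma<\omega_1$, such that every subset of $\omega$ in $V[G_\gamma]$ is comparable with a member of $A_{\gamma+1}$. Every subset of $\omega$ in the final model will appear at some stage $\gamma<\omega_1$, so $\bigcup_\gamma A_\gamma$ will be maximal of size $\aleph_1$. The difficulty lies in one step: countably many new members must take care of all subsets of $\omega$ of the current model, they must be incomparable with the old members and with each other, and they must leave room for the next step. The last demand is a real restriction, since the family of singletons is maximal in every extension and cannot grow.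

We recall the conventions. In a forcing $P$, $q\le p$ means that $q$ is stronger than $p$. A filter $G\subseteq P$ is \emph{generic} over $V$ if it meets every dense subset of $P$ that lies in $V$. The forcing $P$ is \emph{ccc} if every set of pairwise incompatible conditions is countable, and \emph{$\sigma$-centered} if it is a union of countably many sets in each of which any finitely many conditions have a common extension in $P$. A $\sigma$-centered forcing is ccc. An ultrafilter on $\omega$ is \emph{nonprincipal} if it contains all cofinite sets; equivalently, if all its members are infinite. We use three facts.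
\begin{enumerate}
\item[(U1)] A family of subsets of $\omega$ in which any finitely many members have infinite intersection is contained in a nonprincipal ultrafilter.
\item[(U2)] Ultrafilters $W$ and $W'$ are distinct if and only if there is $b\in W$ with $\omega\setminus b\in W'$.
\item[(U3)] If $W$ is an ultrafilter in $V$, $W'$ is an ultrafilter in an extension of $V$, and $W\subseteq W'$, then for $b\in\mathcal{P}(\omega)\cap V$ we have $b\in W'$ if and only if $b\in W$. (If $b\notin W$, then $\omega\setminus b\in W\subseteq W'$.)
\end{enumerate}

\subsection*{The first step}
Let $W$ be a nonprincipal ultrafilter in $V$, and suppose that $V[G]$ contains an infinite set $c$ with $c\subseteq^*b$ for all $b\in W$; Lemma~\ref{lem:Q} below provides such an extension. The set $c$ decides every $X\in\mathcal{P}(\omega)\cap V$. If $X\in W$, then $c\setminus n\subseteq X$ for some $n$. If $X\notin W$, then $\omega\setminus X\in W$, so $s=X\cap c$ is finite and $X\subseteq(\omega\setminus c)\cup s$. Thus the countably many sets $c\setminus n$ and $(\omega\setminus c)\cup s$ take care of all ground model sets. They are far from incomparable: the sets $c\setminus n$ form a chain. But a set that is to lie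 below $X$ may be shrunk, and a set that is to lie above $X$ may be enlarged, and this freedom suffices to give each of them an infinite part that is its own.

\begin{example}\label{ex:first}
Choose pairwise disjoint infinite subsets $c'$, $h_n$ $(n\in\omega)$ and $z_s$ $(s\in[\omega]^{<\omega})$ of $c$ with $h_n\cap n=\emptyset$, and let
\[
L(n)=h_n,\qquad U(s)=(\omega\setminus c)\cup s\cup z_s .
\]
Call $h_n$ the core of $L(n)$ and $z_s$ the core of $U(s)$. The core of one of these sets is infinite and meets each of the others in a finite set, so no one of them is contained in another. If $X\in W$ and $c\setminus n\subseteq X$, then $L(n)\subseteq X$. If $X\in V$ and $X\notin W$, then $X\subseteq U(X\cap c)$. So $A_1=\{L(n):n\in\omega\}\cup\{U(s):s\in[\omega]^{<\omega}\}$ is a countable incomparable family that takes care of $\mathcal{P}(\omega)\cap V$. All its members are infinite and almost disjoint from the unused set $c'$, so by Lemma~\ref{lem:cone} the family $A_1$ is not maximal in $V[G]$.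
\end{example}

\subsection*{What the second step needs}
Suppose that we repeat the construction inside the free space $c'$, with one new infinite set $c_1\subseteq c'$ that decides all sets of $V[G]$. The new lower sets, being infinite subsets of $c_1$, are incomparable with the members of $A_1$. The new upper sets are not: they contain $\omega\setminus c_1$, which contains every $L(n)$. An upper set has to omit a part of every old member. So we attach an ultrafilter $W_j\ni e_j$ to each old member $e_j$, add a generic set $c_j\subseteq^*e_j$ for each of them, and build the upper sets from the complement of the union of all generic sets. Three new requirements arise.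
\begin{enumerate}
\item[(1)] A set $X$ that belongs to none of the ultrafilters is almost disjoint from each generic set. To put it below an upper set we need it to be almost disjoint from their \emph{union}.
\item[(2)] A set $X\in W_j$ contains $c_j\setminus n$ for large $n$, but so does $e_j$, and a subset of $c_j\setminus n$ is then comparable with $e_j$. If $X\not\subseteq e_j$ we can repair this by adding a point of $X\setminus e_j$ to the lower set. The same repair is needed for every old member that belongs to $W_j$. We can afford only countably many new sets, so we add only finite sets of points, and we need $W_j$ to contain only finitely many old members.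
\item[(3)] The cores of the upper sets should be almost disjoint from all old members, so that no upper set is contained in an old member. For this we keep one more ultrafilter $W_*$ that contains no member at all; in Example~\ref{ex:first} it will be an ultrafilter extending $W\cup\{c'\}$.
\end{enumerate}
Requirements (2) and (3) lead to Definition~\ref{def:marked}. Requirement (1) is met by the following forcing, in which a condition restricts all the generic sets simultaneously.

\begin{lemma}\label{lem:Q}
Let $I\neq\emptyset$ be countable and let $(W_i)_{i\in I}$ be nonprincipal ultrafilters on $\omega$. There is a $\sigma$-centered forcing $Q=Q((W_i)_{i\in I})$ of size at most $\mathfrak{c}$ such that every generic extension $V[G]$ by $Q$ contains a sequence $(c_i)_{i\in I}$ of infinite subsets of $\omega$ with the following properties.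
\begin{enumerate}
\item[(a)] $c_i\subseteq^*b$ for all $i\in I$ and $b\in W_i$.
\item[(b)] If $X\in\mathcal{P}(\omega)\cap V$ and $X\notin W_i$ for all $i\in I$, then $X\cap\bigcup_{i\in I}c_i$ is finite.
\end{enumerate}
\end{lemma}

\begin{proof}
A condition is a pair $p=(s^p,b^p)$, where $s^p=(s^p_i)_{i\in I}$ is a sequence of finite subsets of $\omega$, all but finitely many of them empty, and $b^p=(b^p_i)_{i\in I}\in\prod_{i\in I}W_i$. Let $q\le p$ if for all $i\in I$
\[
b^q_i\subseteq b^p_i\qquad\text{and}\qquad s^p_i\subseteq s^q_i\subseteq s^p_i\cup b^p_i .
\]
Thus $p$ promises that $s^p_i\subseteq c_i\subseteq s^p_i\cup b^p_i$ for all $i$. The relation is reflexive, and it is transitive: if $r\le q\le p$, then $b^r_i\subseteq b^p_i$ and $s^p_i\subseteq s^r_i\subseteq s^q_i\cup b^q_i\subseteq s^p_i\cup b^p_i$.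

Since $I$ is countable, there are only countably many possible first coordinates $s$ and at most $\mathfrak{c}^{\aleph_0}=\mathfrak{c}$ second coordinates, so $|Q|\le\mathfrak{c}$. Conditions $(s,b^1),\dots,(s,b^l)$ with the same first coordinate have the common extension $(s,(b^1_i\cap\dots\cap b^l_i)_{i\in I})$. So $Q$ is $\sigma$-centered.

Let $G$ be generic and $c_i=\bigcup_{p\in G}s^p_i$. For $i\in I$ and $n\in\omega$ the set of $q$ with $s^q_i\not\subseteq n$ is dense: given $p$, the set $b^p_i$ is infinite because $W_i$ is nonprincipal, and adding some $k\in b^p_i$ with $k\ge n$ to $s^p_i$ gives an extension of $p$. Hence each $c_i$ is infinite.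

Now let $b=(b_i)_{i\in I}\in\prod_iW_i$ be a sequence in $V$. We claim that
\begin{equation}\label{eq:simul}
\bigcup_{i\in I}(c_i\setminus b_i)\ \text{ is finite.}
\end{equation}
The set of $q$ with $b^q_i\subseteq b_i$ for all $i$ is dense, because $(s^p,(b^p_i\cap b_i)_{i\in I})\le p$. Fix such a $q$ in $G$. If $k\in c_i$, say $k\in s^p_i$ with $p\in G$, take $r\in G$ with $r\le p,q$. Then $k\in s^r_i\subseteq s^q_i\cup b^q_i\subseteq s^q_i\cup b_i$. So $c_i\setminus b_i\subseteq s^q_i$ for all $i$, and $\bigcup_is^q_i$ is finite. This proves \eqref{eq:simul}.

For (a), apply \eqref{eq:simul} with $b_i=b$ and $b_k=\omega$ for $k\ne i$. For (b), apply it with $b_i=\omega\setminus X$ for all $i$; this set is in $W_i$ because $X\notin W_i$, and $c_i\setminus b_i=c_i\cap X$.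
\end{proof}

\begin{remark}
It is essential for (b) that $b^p$ may restrict infinitely many coordinates. Suppose that $I$ is infinite and only conditions with $b^p_i=\omega$ for all but finitely many $i$ are allowed. Then for every $p$ and $k$ we can add $k$ to $s^p_i$ for some $i$ with $b^p_i=\omega$, and genericity gives $\bigcup_ic_i=\omega$.
\end{remark}

\section{Marked families}\label{sec:marked}

The data that we carry from step to step are a countable incomparable family, one ultrafilter for each member, and one extra ultrafilter. We fix a symbol $*$, and for an index set $I\ni *$ we write $I^-=I\setminus\{*\}$.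

\begin{definition}\label{def:marked}
A \emph{marked family} is a triple $\mathcal{S}=(I,(e_j)_{j\in I^-},(W_i)_{i\in I})$, where $I$ is a countable set containing $*$ and the following hold.
\begin{enumerate}
\item[(M1)] The $W_i$ $(i\in I)$ are pairwise distinct nonprincipal ultrafilters on $\omega$.
\item[(M2)] The sets $e_j\subseteq\omega$ $(j\in I^-)$ are incomparable for distinct indices, and $e_j\in W_j$ for all $j\in I^-$.
\item[(M3)] For each $i\in I$ the set $J_i=\{j\in I^-:e_j\in W_i\}$ is finite, and $J_*=\emptyset$.
\end{enumerate}
The sets $e_j$ are the \emph{members} of $\mathcal{S}$. Let $\mathcal{S}$ be a marked family in $V$ and $\mathcal{S}'=(I',(e'_j),(W'_i))$ a marked family in an extension of $V$, with associated sets $J'_i$. We say that $\mathcal{S}'$ \emph{extends} $\mathcal{S}$ if $I\subseteq I'$, $e'_j=e_j$ for $j\in I^-$, and $W_i\subseteq W'_i$ and $J'_i=J_i$ for $i\in I$.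
\end{definition}

The relation ``extends'' is transitive. Each member $e_j$ is infinite because $e_j\in W_j$, and co-infinite because $\omega\setminus e_j\in W_*$. So by Lemma~\ref{lem:cone} the members of a marked family never form a maximal family; this is the room for further steps. The demand $J'_i=J_i$ says that no new member enters an old ultrafilter. It is what will keep the sets $J_i$ finite at limit stages, where finite sets that keep growing would have an infinite union.

Finiteness of $J_i$ enters through the following observation: if $X\not\subseteq e_j$ for all $j\in J_i$, then some finite $t\subseteq X$ satisfies $t\not\subseteq e_j$ for all $j\in J_i$, namely a set with one point of $X\setminus e_j$ for each $j\in J_i$. For infinitely many sets this fails. The sets $e_j=\omega\setminus\{j\}$, $j\ge1$, lie in every nonprincipal ultrafilter and are incomparable with $X=\omega\setminus\{0\}$, yet every proper subset of $X$ is contained in one of them.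

\begin{proposition}\label{prop:step}
Let $\mathcal{S}=(I,(e_j),(W_i))$ be a marked family in $V$, let $I'\supseteq I$ be a set in $V$ with $I'\setminus I$ countably infinite, and let $G$ be generic over $V$ for $Q((W_i)_{i\in I})$. Then in $V[G]$ there is a marked family $\mathcal{S}'$ with index set $I'$ that extends $\mathcal{S}$ and such that every $X\in\mathcal{P}(\omega)\cap V$ is comparable with a member of $\mathcal{S}'$.
\end{proposition}

\begin{proof}
We work in $V[G]$ with the sets $c_i$ $(i\in I)$ of Lemma~\ref{lem:Q}. The members $e_j$ $(j\in I^-)$ of $\mathcal{S}$ are called \emph{old}. Part (a) of the lemma gives two facts.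
\begin{enumerate}
\item[(A)] Let $i\in I$ and $j\in I^-$. If $j\in J_i$, then $c_i\subseteq^*e_j$. If $j\notin J_i$, then $c_i\cap e_j$ is finite.
\item[(B)] If $i\ne k$ are in $I$, then $c_i\cap c_k$ is finite.
\end{enumerate}
For the second half of (A), $j\notin J_i$ means $\omega\setminus e_j\in W_i$, so $c_i\subseteq^*\omega\setminus e_j$. For (B), by (M1) and (U2) there is $b\in W_i$ with $\omega\setminus b\in W_k$, and then $c_i\subseteq^*b$ and $c_k\subseteq^*\omega\setminus b$.

\emph{Pieces and new members.} For each $i\in I$ choose pairwise disjoint infinite subsets of $c_i$, called \emph{pieces}: a \emph{reserved} piece $c_i'$; pieces $h_{i,t,n}$ for $t\in[\omega]^{<\omega}$ and $n\in\omega$, with $h_{i,t,n}\cap n=\emptyset$; and, for $i=*$ only, further pieces $z_s$ for $s\in[\omega]^{<\omega}$. (Split $c_i$ into infinitely many infinite sets and delete the points below $n$ where required.) By (B), any two different pieces are almost disjoint, whether or not they come from the same $c_i$. Let $v=\omega\setminus\bigcup_{i\in I}c_i$. The \emph{new} members are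
\begin{align*}
L(i,t,n)&=h_{i,t,n}\cup t && \text{for } i\in I,\ n\in\omega,\ t\in[\omega]^{<\omega}\text{ with } t\not\subseteq e_j \text{ for all } j\in J_i,\\
U(s)&=v\cup s\cup z_s && \text{for } s\in[\omega]^{<\omega}.
\end{align*}
The \emph{core} of $L(i,t,n)$ is $h_{i,t,n}$ and its \emph{parent} is $i$; the core of $U(s)$ is $z_s$ and its parent is $*$. So a new member with parent $k$ has its core inside $c_k$, different new members have different cores, and no reserved piece is a core. There are countably infinitely many admissible parameters $(i,t,n)$ and $s$. Fix a bijection between them and $I'\setminus I$, and let $e'_j$ for $j\in I'\setminus I$ be the corresponding new member; for $j\in I^-$ let $e'_j=e_j$. A new member is contained in the union of its core, a finite set and $v$, and $v$ is disjoint from every piece. Hence: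
\begin{enumerate}
\item[(C)] If $d$ is a piece and $E$ is a new member whose core is not $d$, then $d\cap E$ is finite.
\end{enumerate}

\emph{Incomparability.} Old members are pairwise incomparable by (M2). Let $E$ be a new member with core $d$ and parent $k$.
\begin{itemize}
\item $E$ is not contained in another new member $E'$, because $d\subseteq E$ is infinite and $d\cap E'$ is finite by (C).
\item $E$ contains no old member $e_j$. Indeed $j\in J_j$ by (M2), so $c'_j\subseteq^*e_j$ by (A), while $c'_j\cap E$ is finite by (C). This is the purpose of the ultrafilter $W_j$.
\item $E$ is contained in no old member $e_j$. If $j\notin J_k$, then $d\cap e_j\subseteq c_k\cap e_j$ is finite by (A), while $d\subseteq E$ is infinite. If $j\in J_k$, then $k\ne*$ because $J_*=\emptyset$, so $E$ has the form $L(k,t,n)$, and $t\subseteq E$, $t\not\subseteq e_j$.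
\end{itemize}

\emph{Every ground model set is comparable with a member.} Let $X\in\mathcal{P}(\omega)\cap V$. If $X\notin W_i$ for all $i\in I$, then $s=X\cap\bigcup_ic_i$ is finite by Lemma~\ref{lem:Q}(b), and $X\subseteq v\cup s\subseteq U(s)$. Otherwise fix $i\in I$ with $X\in W_i$. If $X\subseteq e_j$ for some $j\in J_i$, we are done. If not, the finiteness of $J_i$ gives a finite $t\subseteq X$ with $t\not\subseteq e_j$ for all $j\in J_i$, and Lemma~\ref{lem:Q}(a) gives $n$ with $c_i\setminus n\subseteq X$. Then $L(i,t,n)$ is a new member, and $L(i,t,n)\subseteq(c_i\setminus n)\cup t\subseteq X$.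

\emph{The ultrafilters.} An old ultrafilter $W_i$ must be extended to an ultrafilter of $V[G]$ that avoids all new members, and the reserved piece tells it where to go. The intersection of finitely many sets from $W_i$ is a set $b\in W_i$, and $c'_i\subseteq^*b$, so $c'_i\cap b$ is infinite. By (U1) there is a nonprincipal ultrafilter $W'_i\supseteq W_i\cup\{c'_i\}$ in $V[G]$. For $i\in I'\setminus I$ let $W'_i$ be any nonprincipal ultrafilter containing the core of $e'_i$. The ultrafilters $W'_i$ $(i\in I')$ contain pairwise different pieces. Two almost disjoint sets cannot lie in one nonprincipal ultrafilter, so the $W'_i$ are pairwise distinct and (M1) holds. Also $e'_j\in W'_j$ for all $j\in I'\setminus\{*\}$: for old $j$ because $e_j\in W_j\subseteq W'_j$, for new $j$ because $e'_j$ contains its core. This completes (M2).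

\emph{The sets $J'_i$.} Let $i\in I$. An old member belongs to $W'_i$ if and only if it belongs to $W_i$, by (U3). A new member is almost disjoint from $c'_i\in W'_i$ by (C), so it does not belong to $W'_i$. Hence $J'_i=J_i$; in particular $J'_i$ is finite and $J'_*=\emptyset$. Now let $i\in I'\setminus I$, and let $d\in W'_i$ be the core and $k$ the parent of $e'_i$. For $j\in I^-$, fact (A) and $d\subseteq c_k$ give $d\subseteq^*e_j$ if $j\in J_k$, and $d\cap e_j$ finite if $j\notin J_k$; so $e_j\in W'_i$ exactly when $j\in J_k$. For $j\in I'\setminus I$ with $j\neq i$, the set $d\cap e'_j$ is finite by (C), so $e'_j\notin W'_i$. Hence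
\[
J'_i=J_k\cup\{i\},
\]
which is finite. So (M3) holds, $\mathcal{S}'=(I',(e'_j),(W'_i))$ is a marked family, and it extends $\mathcal{S}$.
\end{proof}

For $I=\{*\}$ this is Example~\ref{ex:first}, with some additional lower sets $L(*,t,n)$ for $t\ne\emptyset$; every new index $i$ then has $J'_i=\{i\}$. At the next step a new index whose parent is such an $i$ gets a set of size two, and so on. The sets $J_i$ are therefore not bounded in size, but each is finite when its index is created and never changes afterwards.

\section{The iteration}\label{sec:iteration}

We use the following standard facts about forcing.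
\begin{enumerate}
\item[(F1)] A ccc forcing preserves cardinals.
\item[(F2)] (Maximum principle.) If $P$ forces $\exists y\,\varphi(y)$, then there is a $P$-name $\dot y$ such that $P$ forces $\varphi(\dot y)$.
\item[(F3)] (Nice names.) Let $D$ be a dense subset of a ccc forcing $P$. Every subset of $\omega$ in $V[G]$ has the form $\{n:G\cap B_n\ne\emptyset\}$ for a sequence $(B_n)_{n\in\omega}\in V$ of countable subsets of $D$. In particular, if $|D|\le\lambda$ and $\lambda^{\aleph_0}=\lambda$ in $V$, then $V[G]$ has at most $\lambda$ subsets of $\omega$.
\item[(F4)] (Finite support iterations.) In a finite support iteration $\langle P_\gamma,\dot Q_\gamma:\gamma<\omega_1\rangle$ with limit $P_{\omega_1}$, the forcing $P_0$ is trivial; $P_{\gamma+1}=P_\gamma*\dot Q_\gamma$ consists of pairs $(p,\dot q)$, with $(p',\dot q')\le(p,\dot q)$ if $p'\le p$ and $p'\Vdash\dot q'\le\dot q$; and for limit $\gamma\le\omega_1$ we have $P_\gamma=\bigcup_{\eta<\gamma}P_\eta$, where $P_\eta$ is identified with a suborder of $P_\gamma$. If $G_\gamma$ is generic for $P_\gamma$ and $\eta<\gamma$, then $G_\eta=G_\gamma\cap P_\eta$ is generic for $P_\eta$, and $V[G_{\eta+1}]$ is a generic extension of $V[G_\eta]$ by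 the forcing $Q_\eta$ that $\dot Q_\eta$ names. If each $\dot Q_\gamma$ is forced to be ccc, then every $P_\gamma$, $\gamma\le\omega_1$, is ccc.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:forcing}]
For $\gamma\le\omega_1$ let $I_\gamma=\{*\}\cup(\gamma\times\omega)$. This set is countable for $\gamma<\omega_1$, the difference $I_{\gamma+1}\setminus I_\gamma=\{\gamma\}\times\omega$ is countably infinite, and $I_\gamma=\bigcup_{\eta<\gamma}I_\eta$ for limit $\gamma$.

\emph{The recursion.} We construct in $V$ a finite support iteration $\langle P_\gamma,\dot Q_\gamma:\gamma<\omega_1\rangle$ and $P_\gamma$-names $\dot{\mathcal{S}}_\gamma$ for $\gamma<\omega_1$, such that the following are forced for the values $\mathcal{S}_\gamma\in V[G_\gamma]$.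
\begin{enumerate}
\item[(R1)] $\mathcal{S}_\gamma$ is a marked family in $V[G_\gamma]$ with index set $I_\gamma$. We write $W_i^\gamma$ for its ultrafilters and $J_i^\gamma$ for the sets in (M3).
\item[(R2)] $\mathcal{S}_\gamma$ extends $\mathcal{S}_\eta$ for all $\eta<\gamma$.
\item[(R3)] If $\gamma=\eta+1$, every $X\in\mathcal{P}(\omega)\cap V[G_\eta]$ is comparable with a member of $\mathcal{S}_\gamma$.
\end{enumerate}
By (R2) the member $e_j$ does not depend on the stage, so it carries no superscript. At each stage we show that a suitable $\mathcal{S}_\gamma$ exists in $V[G_\gamma]$ for every generic $G_\gamma$. By (F2) there is then a name that is forced to have the required properties, and we take the first such name in a fixed well-ordering of a sufficiently large $H(\chi)$.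

\emph{Stage $0$.} Here $I_0=\{*\}$. The marked family $\mathcal{S}_0$ has no members, and $W^0_*$ is any nonprincipal ultrafilter in $V$.

\emph{Successor stages.} Given $P_\gamma$ and $\dot{\mathcal{S}}_\gamma$, let $\dot Q_\gamma$ be a $P_\gamma$-name for the forcing $Q((W^\gamma_i)_{i\in I_\gamma})$ as defined in $V[G_\gamma]$. Proposition~\ref{prop:step}, applied with ground model $V[G_\gamma]$ and $I'=I_{\gamma+1}$, gives a marked family $\mathcal{S}_{\gamma+1}\in V[G_{\gamma+1}]$ that extends $\mathcal{S}_\gamma$ and satisfies (R1) and (R3). Condition (R2) follows by transitivity.

\emph{Limit stages.} Let $\gamma<\omega_1$ be a limit ordinal. The sequence of names $(\dot{\mathcal{S}}_\eta)_{\eta<\gamma}$ is in $V$, so the sequence $(\mathcal{S}_\eta)_{\eta<\gamma}$ is in $V[G_\gamma]$. No member is added: the members of $\mathcal{S}_\gamma$ are the sets $e_j$, $j\in I_\gamma^-$, already defined. For $i\in I_\gamma$ the family $\bigcup\{W^\eta_i:\eta<\gamma,\ i\in I_\eta\}$ is an increasing union, so finitely many of its sets lie in a single $W^\eta_i$ and have infinite intersection. By (U1) it is contained in a nonprincipal ultrafilter $W^\gamma_i$ of $V[G_\gamma]$. We check (M1)--(M3) and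 (R2), using that any two indices in $I_\gamma$ lie in a common $I_\eta$ with $\eta<\gamma$.
\begin{itemize}
\item (M1). For distinct $i,k\in I_\eta$ there is $b\in W^\eta_i$ with $\omega\setminus b\in W^\eta_k$. Then $b\in W^\gamma_i$ and $\omega\setminus b\in W^\gamma_k$, so $W^\gamma_i\ne W^\gamma_k$.
\item (M2). Distinct $j,k\in I_\eta^-$ give incomparable $e_j,e_k$ by (M2) for $\mathcal{S}_\eta$, and $e_j\in W^\eta_j\subseteq W^\gamma_j$.
\item (M3) and (R2). Let $\eta<\gamma$ and $i\in I_\eta$. Given $j\in I^-_\gamma$, choose $\zeta$ with $\eta\le\zeta<\gamma$ and $j\in I_\zeta$. Then $e_j\in V[G_\zeta]$, so by (U3) we have $e_j\in W^\gamma_i$ if and only if $e_j\in W^\zeta_i$, that is, if and only if $j\in J^\zeta_i$. By (R2) at stage $\zeta$ we have $J^\zeta_i=J^\eta_i$. Hence $J^\gamma_i=J^\eta_i$. This set is finite, it is empty for $i=*$, and $\mathcal{S}_\gamma$ extends $\mathcal{S}_\eta$.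
\end{itemize}
This completes the recursion. Let $P=P_{\omega_1}$ and let $G$ be generic for $P$ over $V$. Each $\dot Q_\gamma$ is forced to be $\sigma$-centered, so all $P_\gamma$ $(\gamma\le\omega_1)$ are ccc by (F4), and cardinals are preserved by (F1).

\emph{Every subset of $\omega$ appears at a countable stage.} Let $X\subseteq\omega$ be in $V[G]$, and write $X=\{n:G\cap B_n\ne\emptyset\}$ as in (F3) with $D=P$. The set $\bigcup_nB_n$ is a countable subset of the increasing union $P=\bigcup_{\gamma<\omega_1}P_\gamma$, so it is contained in some $P_\gamma$ with $\gamma<\omega_1$. Then $X=\{n:G_\gamma\cap B_n\ne\emptyset\}\in V[G_\gamma]$.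

\emph{The continuum is $\lambda$.} In $V$ we have $\lambda^{\aleph_0}=(2^{\aleph_0})^{\aleph_0}=\lambda$. We show by induction on $\gamma\le\omega_1$ that $P_\gamma$ has a dense subset $D_\gamma$ of size at most $\lambda$. For $\gamma=0$ take $D_0=P_0$. Suppose that $D_\gamma$ is given, with $\gamma<\omega_1$. By (F3), $P_\gamma$ forces $\mathfrak{c}\le\lambda$, so by Lemma~\ref{lem:Q} it forces $|\dot Q_\gamma|\le\lambda$. By (F2) there are a name for a map from $\lambda$ onto $Q_\gamma$ and names $\dot q_\alpha$ for its values at $\alpha<\lambda$. Let $D_{\gamma+1}=\{(p,\dot q_\alpha):p\in D_\gamma,\ \alpha<\lambda\}$. Given $(p,\dot q)\in P_{\gamma+1}$, some $p'\le p$ forces $\dot q=\dot q_\alpha$ for some $\alpha<\lambda$, and we may take $p'\in D_\gamma$; then $(p',\dot q_\alpha)\le(p,\dot q)$. For limit $\gamma\leq\omega_1$ let $D_\gamma=\bigcup_{\eta<\gamma}D_\eta$. It has size at most $\aleph_1\cdot\lambda=\lambda$, and it is dense because every condition of $P_\gamma$ lies in some $P_\eta$ with $\eta<\gamma$ and has an extension in $D_\eta$. Applying (F3) to $D_{\omega_1}$ gives $\mathfrak{c}\le\lambda$ in $V[G]$. Conversely, $V$ has $\lambda$ subsets of $\omega$ and cardinals are preserved,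 so $\mathfrak{c}=\lambda\ge\aleph_2$ in $V[G]$.

\emph{The family.} In $V[G]$ let $A=\{e_j:j\in\omega_1\times\omega\}$. Two distinct indices lie in a common $I_\gamma$ with $\gamma<\omega_1$, so the corresponding sets are incomparable, and in particular distinct, by (M2) for $\mathcal{S}_\gamma$. Hence $|A|=\aleph_1$, and $\omega\notin A$ because $\omega$ is comparable with every set. Every $X\subseteq\omega$ in $V[G]$ lies in some $V[G_\gamma]$ with $\gamma<\omega_1$, so by (R3) it is comparable with a member of $\mathcal{S}_{\gamma+1}$, which is an element of $A$. Thus $A$ is a maximal incomparable family of size $\aleph_1<\mathfrak{c}$.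
\end{proof}

The hypothesis $\lambda\ge\aleph_2$ is what makes $|A|$ smaller than $\mathfrak{c}$; the construction of $A$ does not use it.

\section{Independence}\label{sec:indep}

Martin's axiom MA says that for every ccc forcing $P$ and every collection of fewer than $\mathfrak{c}$ dense subsets of $P$ there is a filter on $P$ meeting all of them.

\begin{lemma}\label{lem:MA}
MA implies $\mathfrak{d}=\mathfrak{c}$.
\end{lemma}

\begin{proof}
Let $D\subseteq\omega^\omega$ with $|D|<\mathfrak{c}$; we show that $D$ is not dominating. Hechler forcing consists of pairs $(s,f)\in\omega^{<\omega}\times\omega^\omega$, with $(s',f')\le(s,f)$ if $s'$ extends $s$, $f'\ge f$ pointwise, and $s'(n)\ge f(n)$ for $|s|\le n<|s'|$. Finitely many conditions with the same first coordinate $s$ are extended by the pair consisting of $s$ and the pointwise maximum of the second coordinates, so the forcing is $\sigma$-centered. The sets $\{(s,f):|s|>n\}$ for $n\in\omega$ and $\{(s,f):f\ge g\text{ pointwise}\}$ for $g\in D$ are dense, and there are fewer than $\mathfrak{c}$ of them. Let $H$ be a filter meeting them all, and let $y\in\omega^\omega$ be the union of the first coordinates of the conditions in $H$. Given $g\in D$,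 take $(s,f)\in H$ with $f\ge g$. For $n\ge|s|$ there is $(s',f')\in H$ below $(s,f)$ with $|s'|>n$, and $y(n)=s'(n)\ge f(n)\ge g(n)$. So $y$ eventually dominates every $g\in D$, and no $g\in D$ eventually dominates $y+1$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:indep}]
By Theorem~\ref{thm:lower} an uncountable maximal incomparable family has size between $\mathfrak{d}$ and $\mathfrak{c}$, which gives the first claim. Under CH we have $\mathfrak{d}=\mathfrak{c}$ because $\aleph_1\le\mathfrak{d}\le\mathfrak{c}$, and under MA${}+\neg$CH by Lemma~\ref{lem:MA}. If ZFC is consistent, then so is ZFC${}+{}$MA${}+\neg$CH. In a model of this theory the statement holds and CH fails. The same model satisfies $\mathfrak{c}\ge\aleph_2$, so Theorem~\ref{thm:forcing} gives an extension in which both the statement and CH fail. Hence ZFC${}+\neg$CH, and a fortiori ZFC, neither refutes nor proves the statement.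
\end{proof}

The lower bound of Theorem~\ref{thm:lower} can be attained while $\mathfrak{d}<\mathfrak{c}$. In the model of Theorem~\ref{thm:forcing} there is a maximal incomparable family of size $\aleph_1$, so Theorem~\ref{thm:lower} gives $\mathfrak{d}\le\aleph_1$. Hence $\mathfrak{d}=\aleph_1<\mathfrak{c}$ in that model, and the family has size exactly $\mathfrak{d}$.

\begin{thebibliography}{9}

\bibitem{IFMT}
\emph{Incomparable families and maximal trees},
\texttt{http://www.matmor.unam.mx/\allowbreak\%7Emichael/\allowbreak preprints\_files/\allowbreak CamperoCancinoHrusakMiranda.pdf}

\end{thebibliography}
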